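\title{The set of orthonormal wavelets in $L^2(\mathbb{R})$ is path-connected}

\begin{abstract}
We prove that the set of all orthonormal wavelets in $L^2(\mathbb{R})$ is path-connected in the $L^2$ norm. More precisely, every wavelet can be joined, through wavelets with the same dimension function, to any given wavelet with that dimension function whose Fourier transform is the indicator function of a set, and such a wavelet always exists. Speegle's theorem on minimally supported frequency wavelets then connects the whole set. Both ends of the path are encoded by isometries of one space $L^2(S)$. We pass from one isometry to the other on a growing periodic set, which is chosen to contain a small ``clock'' that forces completeness.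
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{orthonormal wavelet} is a function $\psi\in L^2(\mathbb{R})$ such that
\[
\{2^{j/2}\psi(2^jx-k): j,k\in\mathbb{Z}\}
\]
is an orthonormal basis of $L^2(\mathbb{R})$. Let $\mathcal{W}$ be the set of all orthonormal wavelets, with the metric induced by the norm of $L^2(\mathbb{R})$. Is $\mathcal{W}$ path-connected? This question is posed as an open problem in \cite{Problem}.

We use the unitary Fourier transform $\widehat f(\xi)=\int f(x)e^{-2\pi ix\xi}\,dx$ and write $\mathbf{1}_X$ for the indicator function of a set $X$. A wavelet is an \emph{MSF wavelet} (minimally supported frequency) if $|\widehat\psi|=\mathbf{1}_K$ for a measurable set $K$, and an \emph{MRA wavelet} if it is associated with a multiresolution analysis. Let $\mathcal{W}_s$ and $\mathcal{W}_m$ be the sets of these wavelets. It is known that $\mathcal{W}_m$ is path-connected (Wutam Consortium), that $\mathcal{W}_s$ is path-connected (Speegle), and that $\mathcal{W}_m\cap\mathcal{W}_s$ is path-connected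 (Leon). Of these three results we use only Speegle's.

\begin{theorem}\label{thm:main}
The set $\mathcal{W}$ is path-connected in the metric of $L^2(\mathbb{R})$.
\end{theorem}

Two observations indicate what to expect. First, $\mathcal{W}$ lies on the unit sphere, so it contains no segment, and paths have to be made differently. Let $h$ be a $1$-periodic function with $|h|=1$. The closed span of the integer translates of $\psi$ has Fourier transform $\{g\widehat\psi: g\in L^2(\mathbb{R}/\mathbb{Z})\}$, and $g\mapsto g\widehat\psi$ is isometric (Lemma~\ref{lem:translates}). Hence the translates of the function with transform $h\widehat\psi$ form another orthonormal basis of the same space, and $h\widehat\psi$ is again the transform of a wavelet. If $h_t$ equals $h$ on $[0,t)+\mathbb{Z}$ and $1$ elsewhere, then $\|h_t\widehat\psi-h_s\widehat\psi\|^2\le4|t-s|$, so $\widehat\psi$ is joined to $h\widehat\psi$. In the $L^2$ metric one can thus pass from one structure to another by switching on a growing periodic set. Our path is of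 this kind.

Second, there is a candidate for an obstruction. For $\psi\in\mathcal{W}$ put
\[
\Phi_\psi(x)=\sum_{j\ge1}|\widehat\psi(2^jx)|^2,\qquad D_\psi(\xi)=\sum_{k\in\mathbb{Z}}\Phi_\psi(\xi+k).
\]
The $1$-periodic function $D_\psi$ is the \emph{dimension function} of $\psi$. It takes integer values (Lemma~\ref{lem:core}), it is not the same for all wavelets (Example~\ref{ex:sets}), and it depends continuously on $\psi$: by the Cauchy--Schwarz inequality,
\[
\int_0^1|D_\psi-D_\varphi|\le\sum_{j\ge1}2^{-j}\int_{\mathbb{R}}\big||\widehat\psi|^2-|\widehat\varphi|^2\big|\le2\|\psi-\varphi\|.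
\]
A continuous integer-valued invariant looks like an index. But the integer-valued functions in $L^1(\mathbb{R}/\mathbb{Z})$ form a path-connected set, by the same switching device, so $D_\psi$ does not obviously disconnect $\mathcal{W}$. It does divide the problem in two: to move among wavelets with a fixed dimension function, and to change the dimension function. The first part is our main theorem. For a function $D$ let $\mathcal{W}_D=\{\psi\in\mathcal{W}:D_\psi=D\text{ a.e.}\}$.

\begin{theorem}\label{thm:D}
Let $\mathcal{W}_D$ be nonempty. Then $\mathcal{W}_D$ contains a wavelet whose Fourier transform is the indicator function $\mathbf{1}_K$ of a set, and every $\psi\in\mathcal{W}_D$ can be joined, by a path inside $\mathcal{W}_D$, to any given wavelet in $\mathcal{W}_D$ of this form. In particular, $\mathcal{W}_D$ is path-connected.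
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:D}]
Let $\psi_0,\psi_1\in\mathcal{W}$. By Theorem~\ref{thm:D}, each of them is joined in $\mathcal{W}$ to an MSF wavelet. The two MSF wavelets are joined inside $\mathcal{W}_s$ by Speegle's theorem.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:D}. Its only external ingredient is the identity \eqref{eq:dil} below. Section~\ref{sec:sets} describes the wavelets with transform $\mathbf{1}_K$ by scaling sets $S$. Section~\ref{sec:model} carries out the whole argument in a case where the operators are maps of an interval. Sections \ref{sec:core} and \ref{sec:exist} attach to $\psi$ a space with fibers of dimension $D_\psi$ and construct a scaling set with fibers of the same size. Sections \ref{sec:hybrid} and \ref{sec:clock} transfer $\psi$ to $L^2(S)$ and build the intermediate wavelets, and Section~\ref{sec:path} assembles them into a path.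

\section{Wavelet sets and scaling sets}\label{sec:sets}

We work on the Fourier side. Let
\[
(Uf)(\xi)=2^{-1/2}f(\xi/2),\qquad (M_kf)(\xi)=e^{-2\pi ik\xi}f(\xi).
\]
The transform of $2^{j/2}\psi(2^jx-k)$ is $U^jM_k\widehat\psi$, so $\psi\in\mathcal{W}$ if and only if $\{U^jM_k\widehat\psi\}_{j,k}$ is an orthonormal basis. \emph{Periodic} means $1$-periodic. For measurable $X\subset\mathbb{R}$ let $|X|$ be its Lebesgue measure and $L^2(X)$ the space of $f\in L^2(\mathbb{R})$ that vanish a.e.\ off $X$. Since $(U^{-1}f)(\xi)=\sqrt2f(2\xi)$, we have, for bounded periodic $h$,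
\begin{equation}\label{eq:rel}
M_kU=UM_{2k},\qquad U^{-1}(hf)=h(2\,\cdot)\,U^{-1}f,\qquad UL^2(X)=L^2(2X).
\end{equation}
Let $\mu$ be Lebesgue measure on $\mathbb{T}=\mathbb{R}/\mathbb{Z}$; for a periodic set $G$, $\mu(G)=|G\cap[0,1)|$. If $G$ is periodic, then $G/2=\{\eta:2\eta\in G\}$ is $\frac12$-periodic and $\mu(G/2)=\frac12|G\cap[0,2)|=\mu(G)$. The \emph{fiber} of a set $X$ over $\xi$ is $X_\xi=X\cap(\xi+\mathbb{Z})$. We put $Q=[-\frac12,\frac12)$. Inclusions and partitions of sets are understood modulo null sets.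

For every orthonormal wavelet,
\begin{equation}\label{eq:dil}
\sum_{j\in\mathbb{Z}}|\widehat\psi(2^j\xi)|^2=1\quad\text{for a.e. }\xi;
\end{equation}
see \cite[Ch.~7, Thm.~1.1]{HW}. We also need the description of orthonormal translates, with steps $1$ and $2$.

\begin{lemma}\label{lem:translates}
Let $q\in\{1,2\}$ and $\omega\in L^2(\mathbb{R})$. The system $\{M_{qk}\omega\}_{k\in\mathbb{Z}}$ is orthonormal if and only if $\sum_{m\in\mathbb{Z}}|\omega(\eta+m/q)|^2=q$ a.e. In that case $h\mapsto h\omega$ is an isometry from the space of $\frac1q$-periodic functions with norm $(q\int_0^{1/q}|h|^2)^{1/2}$ onto the closed span of the system.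
\end{lemma}

\begin{proof}
We have $\langle M_{qk}\omega,\omega\rangle=\int_0^{1/q}e^{-2\pi iqk\eta}\sum_m|\omega(\eta+m/q)|^2\,d\eta$. These are the Fourier coefficients of an integrable function, and they equal $\delta_{k0}$ for all $k$ exactly when the sum is $q$ a.e. Then $\|h\omega\|^2=q\int_0^{1/q}|h|^2$, and the exponentials $e^{-2\pi iqk\eta}$, which are mapped to the $M_{qk}\omega$, form an orthonormal basis of the domain.
\end{proof}

\begin{lemma}\label{lem:tiling}
Let $K\subset\mathbb{R}$ be measurable. Then $\mathbf{1}_K$ is the transform of a wavelet if and only if the sets $2^jK$, $j\in\mathbb{Z}$, partition $\mathbb{R}$ and $\#K_\xi=1$ a.e. In that case $\{M_k\mathbf{1}_K\}_k$ is an orthonormal basis of $L^2(K)$.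
\end{lemma}

\begin{proof}
If $\mathbf{1}_K$ is the transform of a wavelet, the two conditions are \eqref{eq:dil} and Lemma~\ref{lem:translates} with $q=1$. Conversely, let $\#K_\xi=1$ a.e. Every $f\in L^2(K)$ equals $h\mathbf{1}_K$, where $h(\xi)$ is the value of $f$ at the point of $K_\xi$. So by Lemma~\ref{lem:translates}, $\{M_k\mathbf{1}_K\}_k$ is an orthonormal basis of $L^2(K)$, and $\{U^jM_k\mathbf{1}_K\}_k$ is one of $L^2(2^jK)$. If the sets $2^jK$ partition $\mathbb{R}$, these spaces have orthogonal sum $L^2(\mathbb{R})$.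
\end{proof}

\begin{example}\label{ex:sets}
The set $K=[-1,-\frac12)\cup[\frac12,1)$ satisfies both conditions. Here $\Phi_\psi=\mathbf{1}_Q$ and $D_\psi=1$ a.e. Next let
\[
K=[-\tfrac{16}7,-2)\cup[-\tfrac12,-\tfrac27)\cup[\tfrac27,\tfrac12)\cup[2,\tfrac{16}7).
\]
Translating the outer pieces by $\pm2$ turns $K$ into $Q$, and dividing them by $8$ turns $K$ into $[-\frac12,-\frac14)\cup[\frac14,\frac12)$, so both conditions hold. The set $\bigcup_{j\ge1}2^{-j}K$, on which $\Phi_\psi=1$, contains $(0,\frac14)$ and $[1,\frac87)$. Hence $D_\psi\ge2$ on $(0,\frac17)$.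
\end{example}

In both examples the dimension function counts the points in the fibers of $S=\bigcup_{j\ge1}2^{-j}K$, and it is $S$ rather than $K$ that we shall work with. Call a periodic measurable function $D$ with values in $\{0,1,2,\dots\}$ \emph{consistent} if $\int_{\mathbb{T}}D\,d\mu=1$ and
\begin{equation}\label{eq:cons}
D(\xi/2)+D((\xi+1)/2)=D(\xi)+1\quad\text{a.e.}
\end{equation}
The constant $1$ is consistent, and Lemma~\ref{lem:core} shows that every $D_\psi$ is. The left side of \eqref{eq:cons} comes from the following count, valid for every set $X$: the points of $(2X)_\xi$ are the doubles of the points of $X$ in the two classes $\xi/2+\mathbb{Z}$ and $(\xi+1)/2+\mathbb{Z}$, so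
\begin{equation}\label{eq:count}
\#(2X)_\xi=\#X_{\xi/2}+\#X_{(\xi+1)/2}.
\end{equation}

\begin{definition}\label{def:scaling}
Let $D$ be consistent. A measurable set $S\subset\mathbb{R}$ is a \emph{$D$-scaling set} if (a) $S/2\subset S$; (b) $\bigcup_{n}2^nS=\mathbb{R}$; (c) $\#S_\xi=D(\xi)$ a.e.
\end{definition}

\begin{lemma}\label{lem:dict}
Let $D$ be consistent.
\begin{enumerate}
\item[(i)] If $S$ is a $D$-scaling set, then $|S|=1$, and $K=2S\setminus S$ defines a wavelet $\psi_S\in\mathcal{W}_D$ by $\widehat{\psi_S}=\mathbf{1}_K$.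
\item[(ii)] Every wavelet in $\mathcal{W}_D$ with transform of the form $\mathbf{1}_K$ is $\psi_S$ for some $D$-scaling set $S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By (c), $|S|=\int_{\mathbb{T}}D\,d\mu=1$. The sets $2^jS$ increase with $j$ by (a), their union is $\mathbb{R}$ by (b), and their intersection is null since $|2^{-n}S|\to0$. So the differences $2^jK=2^{j+1}S\setminus2^jS$ partition $\mathbb{R}$, and $\bigcup_{j\ge1}2^{-j}K=S$. By \eqref{eq:count}, (c) and \eqref{eq:cons}, $\#K_\xi=\#(2S)_\xi-\#S_\xi=1$ a.e. Lemma~\ref{lem:tiling} gives $\psi_S\in\mathcal{W}$. Finally $\Phi_{\psi_S}=\sum_{j\ge1}\mathbf{1}_{2^{-j}K}=\mathbf{1}_S$, so $D_{\psi_S}(\xi)=\#S_\xi=D(\xi)$.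

(ii) The sets $2^jK$ partition $\mathbb{R}$ by Lemma~\ref{lem:tiling}. Hence $S=\bigcup_{j\ge1}2^{-j}K$ satisfies (a) and (b), and $2S\setminus S=K$. Also $\mathbf{1}_S=\Phi_\psi$, which gives (c).
\end{proof}

\section{A model case: hybrids of inverse branches}\label{sec:model}

In this section $D\equiv1$ and both ends of the path are of the form $\psi_S$. Everything can then be read off from maps of the interval $Q$.

\subsection*{Branches}
A \emph{branch} is a measurable map $\beta:Q\to Q$ with $2\beta(y)\equiv y\pmod1$: for each $y$ it chooses one of the two preimages of $y$ under doubling. The simplest branch is halving, $\beta_0(y)=y/2$. Call $\beta$ \emph{good} if it equals $\beta_0$ on an interval around $0$ and every orbit $y,\beta(y),\beta^2(y),\dots$ enters this interval. Then every orbit is eventually halved at each step, so $2^n\beta^n(y)$ is eventually constant; call its final value $s_\beta(y)$, and let $S_\beta=s_\beta(Q)$. We have $s_\beta(y)\equiv y\pmod 1$, so $S_\beta$ has one point in each fiber. We have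 $s_\beta(y)/2=s_\beta(\beta(y))$, so $S_\beta/2\subset S_\beta$. And $s_\beta(y)=y$ near $0$. Thus $S_\beta$ is a scaling set for $D\equiv1$ and gives a wavelet. For $\beta_0$ we get $S_{\beta_0}=Q$ and the first wavelet of Example~\ref{ex:sets}.

Here is a second good branch. Let $I_1,I_2,I_3$ be the open intervals of radius $\frac1{56}$ around $\frac17,\frac27,-\frac37$, and let
\[
\beta_1(y)=\tfrac y2-\tfrac12\ \text{ on }I_1\cup I_2,\qquad\beta_1(y)=\tfrac y2+\tfrac12\ \text{ on }I_3,\qquad\beta_1(y)=\tfrac y2\ \text{ elsewhere}.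
\]
Then $\beta_1$ maps $I_1$ into $I_3$, $I_3$ into $I_2$, and $I_2$ into the interval of radius $\frac1{112}$ around $-\frac5{14}$, which lies between $I_3$ and $0$ and is halved forever after (Figure~\ref{fig:cycle}). A point outside $I_1\cup I_2\cup I_3$ can reach this union by halving only from $2I_1$, in one step, because $4I_1$, $2I_2$ and $2I_3$ are disjoint from $Q$. So after its first four steps every orbit of $\beta_1$ is only halved, and $\beta_1$ is good. Write $s_1$, $S_1$ for $s_{\beta_1}$, $S_{\beta_1}$.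

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=11cm,y=1cm]
\draw (-0.5,0)--(0.5,0);
\foreach \p/\q in {-0.5/{-\frac12},-0.4286/{-\frac37},-0.3571/{-\frac5{14}},0/{0},0.1429/{\frac17},0.2857/{\frac27},0.5/{\frac12}}
  \draw (\p,0.06)--(\p,-0.06) node[below]{\small$\q$};
\foreach \p in {-0.4286,0.1429,0.2857}
  \draw[line width=2.5pt] (\p-0.0179,0)--(\p+0.0179,0);
\draw[->,thick] (0.135,0.15) to[bend right=18] (-0.42,0.15);
\draw[->,thick] (-0.435,0.15) to[bend left=32] (0.293,0.15);
\draw[->,thick] (0.2857,-0.7) to[bend left=14] (-0.3571,-0.7);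
\draw[->,thick,dashed] (0.278,0.15) to[bend right=45] (0.15,0.15);
\end{tikzpicture}
\caption{The branch $\beta_1$ halves every point of $[-\frac12,\frac12)$ outside the three thick intervals, which it maps along the solid arrows; from $-\frac5{14}$ on, halving leads to $0$. If $\beta_1$ is replaced by halving near $\frac27$ (dashed arrow), the three intervals form a cycle and orbits that start there never approach $0$.}
\label{fig:cycle}
\end{figure}

\subsection*{Hybrids can fail}
For a periodic set $G$ let $\beta_G$ equal $\beta_0$ on $G$ and $\beta_1$ off $G$. This is a branch, equal to $\beta_1$ for $G=\emptyset$ and to $\beta_0$ for $G=\mathbb{R}$, and one would like to let $G$ grow from $\emptyset$ to $\mathbb{R}$. But a hybrid of good branches need not be good. Take $G=(\frac27-\gamma,\frac27+\gamma)+\mathbb{Z}$ with $0<\gamma\le\frac1{56}$. Then $\beta_G$ permutes the points $\frac27,\frac17,-\frac37$ cyclically and halves the distance to them, so the orbit of every $y$ with $|y-\frac27|<\gamma$ stays in $I_1\cup I_2\cup I_3$,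 and $|2^n\beta_G^n(y)|\ge2^n/8\to\infty$. This happens for $G$ of arbitrarily small measure. Adding to $G$ the set $2^{-N}Q+\mathbb{Z}$ with $N\ge2$ changes nothing, since $\beta_1$ already halves there. What is needed is a device that forces \emph{every} orbit to $0$ and occupies little measure.

\subsection*{Clocks}
An orbit of a branch, read backward, is an orbit of doubling on $\mathbb{T}$. So a set that every orbit of doubling must visit is also visited by every orbit of every branch.

\begin{definition}\label{def:clock}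
A \emph{clock of period $p\ge1$} is a periodic measurable set $C$ with $C\cup2^{-1}C\cup\dots\cup2^{-(p-1)}C=\mathbb{R}$. That is, for each $x$ one of the points $x,2x,\dots,2^{p-1}x$ lies in $C$.
\end{definition}

\begin{lemma}\label{lem:clock}
For every $\varepsilon>0$ there is a clock $C$ with $\mu(C)\le\varepsilon$.
\end{lemma}

\begin{proof}
Let $L,q\ge1$, $C_0=[0,2^{-L})+\mathbb{Z}$, and $C=C_0\cup C_1$ with $C_1=\mathbb{R}\setminus\bigcup_{b=0}^{q-1}2^{-bL}C_0$. Each $x$ lies either in $C_1$ or in some $2^{-bL}C_0$ with $0\le b<q$, so $C$ is a clock of period $(q-1)L+1$. If $x\in[a2^{-qL},(a+1)2^{-qL})\subset[0,1)$ and $a$ has the digits $a_0,\dots,a_{q-1}$ in base $2^L$, then $2^{bL}x\in[a_b2^{-L},(a_b+1)2^{-L})+\mathbb{Z}$. So $x\in C_1$ exactly when no digit is $0$, and $\mu(C_1)=(1-2^{-L})^q$. Choose $L$ with $2^{-L}\le\varepsilon/2$, then $q$ with $(1-2^{-L})^q\le\varepsilon/2$.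
\end{proof}

Let $C$ be a clock of period $p$, let $N\ge1$, and suppose
\[
G\supset(2^{-N}Q+\mathbb{Z})\cup C\cup2^{-1}C\cup\dots\cup2^{-(N-1)}C.
\]
The right side has measure at most $2^{-N}+N\mu(C)$, which can be made arbitrarily small. We claim that $\beta_G$ is good. Let $y_n=\beta_G^n(y)$, so that $2^iy_n\equiv y_{n-i}$. The clock property at the point $y_{p-1}$ gives $m\le p-1$ with $y_m\in C$. Then $y_{m+l}\in2^{-l}C\subset G$ for $0\le l<N$, so the next $N$ steps are halvings and $y_{m+N}=2^{-N}y_m\in2^{-N}Q$. On $2^{-N}Q\subset G$ the branch $\beta_G$ is halving, so the orbit stays there. Thus all orbits lie in $2^{-N}Q$ after $N+p-1$ steps, and $\beta_G$ gives a scaling set $S_G$ and a wavelet set $K_G=2S_G\setminus S_G$.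

\subsection*{The limit $\mu(G)\to0$}
As $\mu(G)\to0$ the number $N+p-1$ of steps is not under control, so the convergence $S_G\to S_1$ needs another reason. The reason is that $\beta_1$ itself ends in halvings. If none of $y,\beta_1(y),\beta_1^2(y),\beta_1^3(y)$ lies in $G$, the orbits under $\beta_G$ and $\beta_1$ agree for four steps; after that $\beta_1$ halves, hence so does $\beta_G$, whatever $G$ is. So $s_{\beta_G}(y)=s_1(y)$. Since $\beta_1^i(y)\in G$ implies $y\in2^i(G\cap Q)+\mathbb{Z}$, the exceptional $y$ have measure at most $15\mu(G)$. Therefore $|S_G\triangle S_1|\le30\mu(G)$ and $|K_G\triangle K_1|\le|2S_G\triangle2S_1|+|S_G\triangle S_1|\le90\mu(G)$.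

\subsection*{From maps to operators}
A branch defines an isometry $A_\beta$ of $L^2(Q)$ by $(A_\beta F)(\beta(y))=\sqrt2F(y)$ and $A_\beta F=0$ off $\beta(Q)$. For $\beta_0$ this is $U^{-1}$. Moreover $(U^nA_\beta^nF)(2^n\beta^n(y))=F(y)$, so the map $s_\beta$ corresponds to the limit of the operators $U^nA_\beta^n$. In this form the argument extends to all wavelets. The interval $Q$ is replaced by a $D$-scaling set $S$, halving by $U^{-1}$ on $L^2(S)$, and $\beta_1$ by an isometry $A$ of $L^2(S)$ that encodes $\psi$. This $A$ need not come from a map, and near $0$ it agrees with $U^{-1}$ only approximately.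

\section{Fibers and the core space of a wavelet}\label{sec:core}

For $f\in L^2(\mathbb{R})$ let $f|_\xi\in\ell^2(\xi+\mathbb{Z})$ be the restriction of $f$ to $\xi+\mathbb{Z}$. It is defined for a.e.\ $\xi$, depends only on $\xi$ modulo $1$, and $\langle f,g\rangle=\int_{\mathbb{T}}\langle f|_\xi,g|_\xi\rangle\,d\mu$. A periodic function $h$ multiplies each fiber by the scalar $h(\xi)$. Let $e_x$, $x\in\xi+\mathbb{Z}$, be the standard basis of $\ell^2(\xi+\mathbb{Z})$. For $\xi\in Q$ the enumeration $\xi,\xi+1,\xi-1,\xi+2,\xi-2,\dots$ of $\xi+\mathbb{Z}$ is called the \emph{standard order}; note that the point of $Q$ comes first.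

We shall make choices fiber by fiber, and they are measurable for two reasons. If $X$ is measurable, the set of $\xi\in Q$ for which $\xi+k$ is the $i$-th point of $X_\xi$ in the standard order is a Boolean combination of finitely many integer translates of $X$. Next, call a family $v(\xi)\in\ell^2(\xi+\mathbb{Z})$ measurable if each coordinate $\xi\mapsto v(\xi)_{\xi+k}$ is. Inner products of measurable families are measurable. If $v_1(\xi),v_2(\xi),\dots$ are measurable and we apply the Gram--Schmidt process, discarding dependent vectors, the index of the $i$-th retained vector is decided by the vanishing of Gram determinants, so the resulting orthonormal vectors are measurable.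

\begin{lemma}\label{lem:range}
Let $V\subset L^2(\mathbb{R})$ be a closed subspace invariant under all $M_k$, and let $\{f_l\}$ be a countable dense subset of $V$. Let $J(\xi)$ be the closed span of the $f_l|_\xi$ and $P(\xi)$ the orthogonal projection onto it. Then
\[
V=\{f\in L^2(\mathbb{R}):f|_\xi\in J(\xi)\text{ a.e.}\},\qquad(P_Vf)|_\xi=P(\xi)f|_\xi .
\]
In particular, $V$ is invariant under multiplication by bounded periodic functions.
\end{lemma}

\begin{proof}
Let $W$ be the subspace on the right. A sequence converging in $L^2(\mathbb{R})$ has a subsequence whose fibers converge a.e., so $W$ is closed; it contains the $f_l$, hence $V$. Let $g\in W$ be orthogonal to $V$. The integrable function $\xi\mapsto\langle g|_\xi,f_l|_\xi\rangle$ has Fourier coefficients $\langle g,M_kf_l\rangle=0$, so it vanishes a.e. Thus $g|_\xi\perp J(\xi)$ and $g|_\xi\in J(\xi)$ a.e., so $g=0$ and $W=V$. If $b_i(\xi)$ are obtained from the $f_l|_\xi$ by Gram--Schmidt, then $P(\xi)f|_\xi=\sum_i\langle f|_\xi,b_i(\xi)\rangle b_i(\xi)$ is measurable.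 The function with these fibers lies in $V$, and the remainder of $f$ is fiberwise orthogonal to every element of $V$.
\end{proof}

The \emph{core space} of $\psi\in\mathcal{W}$ is the closed span of the coarse scales,
\[
V=\overline{\operatorname{span}}\{U^jM_k\widehat\psi:j<0,\ k\in\mathbb{Z}\}.
\]
It is not evident from this formula that $V$ is invariant under $M_m$. But $V$ is the orthogonal complement of the span of the $U^jM_k\widehat\psi$ with $j\ge0$, and this family is permuted by $M_m$, because $M_mU^jM_k=U^jM_{2^jm+k}$ for $j\ge0$. So Lemma~\ref{lem:range} applies. The next lemma says what $\Phi_\psi$ and $D_\psi$ measure.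

\begin{lemma}\label{lem:core}
Let $\psi\in\mathcal{W}$, $\Phi=\Phi_\psi$, $D=D_\psi$, and let $V,J,P$ be as above.
\begin{enumerate}
\item[(i)] $\|P(x)e_x\|^2=\Phi(x)$ for a.e.\ $x$.
\item[(ii)] $\dim J(\xi)=D(\xi)$ a.e., and $D$ is consistent.
\item[(iii)] $\Phi\le1$, $\Phi(x/2)\ge\Phi(x)$, and $\Phi(2^{-n}x)\to1$ a.e.
\item[(iv)] $U^{-1}V\subset V$, and $\{M_{2k}U^{-1}\widehat\psi\}_k$ is an orthonormal basis of $V\ominus U^{-1}V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $g$ be bounded and supported in a half-open interval $I$ of length at most $1$. Each fiber of $g$ is $g(x)e_x$ for at most one $x\in I$, so Lemma~\ref{lem:range} gives $\|P_Vg\|^2=\int|g(x)|^2\|P(x)e_x\|^2\,dx$. We compute the same norm through $V^\perp$. For $j\ge0$,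
\[
\langle g,U^jM_l\widehat\psi\rangle=\int_Ig(\xi)\overline{\widehat\psi(2^{-j}\xi)}\;2^{-j/2}e^{2\pi il2^{-j}\xi}\,d\xi .
\]
The functions $2^{-j/2}e^{-2\pi il2^{-j}\xi}$, $l\in\mathbb{Z}$, form an orthonormal basis of $L^2$ of an interval of length $2^j$ containing $I$, so the sum over $l$ of the squared moduli is $\int|g(\xi)|^2|\widehat\psi(2^{-j}\xi)|^2\,d\xi$. Summing over $j\ge0$ and using \eqref{eq:dil},
\[
\|P_Vg\|^2=\int|g(\xi)|^2\Big(1-\sum_{j\ge0}|\widehat\psi(2^{-j}\xi)|^2\Big)d\xi=\int|g|^2\Phi .
\]
Taking for $g$ the indicator functions of measurable subsets of $I$ gives (i).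

(ii) If $\{b_i\}$ is an orthonormal basis of $J(\xi)$, then $\sum_x\|P(\xi)e_x\|^2=\sum_i\sum_x|\langle e_x,b_i\rangle|^2=\dim J(\xi)$, and the left side is $D(\xi)$ by (i). Next, $\int_{\mathbb{T}}D\,d\mu=\int_{\mathbb{R}}\Phi=\sum_{j\ge1}2^{-j}=1$, so $D$ is a.e.\ a finite integer. From the definition, $\Phi(x/2)=\Phi(x)+|\widehat\psi(x)|^2$. Sum this over $x\in\xi+\mathbb{Z}$: the left side gives $D(\xi/2)+D((\xi+1)/2)$, and the right side gives $D(\xi)+1$ by Lemma~\ref{lem:translates} with $q=1$.

(iii) We have $\Phi(2^{-n}x)=\sum_{j>-n}|\widehat\psi(2^jx)|^2$, which increases with $n$ to $1$ by \eqref{eq:dil}.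

(iv) The space $U^{-1}V$ has the orthonormal basis $\{U^jM_k\widehat\psi:j<-1\}$, and $U^{-1}M_k=M_{2k}U^{-1}$ by \eqref{eq:rel}.
\end{proof}

\section{Existence of a scaling set}\label{sec:exist}

\begin{proposition}\label{prop:exist}
For every $\psi\in\mathcal{W}$ there is a $D_\psi$-scaling set.
\end{proposition}

The construction is greedy: start from a set near $0$, double it repeatedly, and discard a new point whenever a fiber would exceed $D$. This gives (a), (b) and the upper bound in (c). The difficulty is to show that the fibers fill up. For this we use the inclusion $U^{-1}V\subset V$, which yields a rank inequality of the same shape as the recursion for the number of points.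

\begin{proof}
Keep the notation of Lemma~\ref{lem:core}. For $v\in\ell^2(2\eta+\mathbb{Z})$ let $a(\eta)v=(v_{2y})_{y\in\eta+\mathbb{Z}}$; this is a bounded operator into $\ell^2(\eta+\mathbb{Z})$. Since $U^{-1}f_l\in V$ and $(U^{-1}f_l)|_\eta=\sqrt2\,a(\eta)f_l|_{2\eta}$, the operator $a(\eta)$ maps the vectors spanning $J(2\eta)$ into $J(\eta)$, so
\begin{equation}\label{eq:a}
a(\eta)J(2\eta)\subset J(\eta)\quad\text{for a.e. }\eta.
\end{equation}
Take a null set off which \eqref{eq:a} and the statements of Lemma~\ref{lem:core} hold, and enlarge it by all its images under the countable group generated by $x\mapsto2x$ and $x\mapsto x+1$. All points below are taken outside this null set.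

\emph{Construction.} Let $E_0=\{x\in Q:\Phi(x)>0\}$. Then $E_0\subset2E_0$ by Lemma~\ref{lem:core}(iii). A fiber of $E_0$ has at most one point $x$, and then $D(x)\ge\Phi(x)>0$; as $D$ is an integer, $\#(E_0)_\xi\le D(\xi)$. (One cannot start from $Q$ itself: in the second case of Example~\ref{ex:sets}, $D$ must vanish on a set of positive measure, since $\int_{\mathbb{T}} D\,d\mu=1$.) Suppose $E_n\subset2E_n$ and $\#(E_n)_\xi\le D(\xi)$. By \eqref{eq:count} and \eqref{eq:cons}, $\#(2E_n)_\xi\le D(\xi)+1$. Where equality holds, $(2E_n\setminus E_n)_\xi$ is nonempty; remove its first point in the standard order from $2E_n$. The resulting measurable set $E_{n+1}$ satisfies $E_n\subset E_{n+1}\subset2E_n\subset2E_{n+1}$ and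
\begin{equation}\label{eq:rec}
\#(E_{n+1})_\xi=\min\big(D(\xi),\ \#(E_n)_{\xi/2}+\#(E_n)_{(\xi+1)/2}\big).
\end{equation}
Let $S=\bigcup_nE_n$. Property (a) holds since $E_0/2\subset E_0$ and $E_{n+1}/2\subset E_n$. Property (b) holds since $\Phi(2^{-n}x)\to1$ puts $2^{-n}x$ in $E_0$ for large $n$. As the $E_n$ increase, $\#S_\xi\le D(\xi)$.

\emph{The fibers fill up.} Let $\lambda_x$ be the functional $v\mapsto v_x=\langle v,P(x)e_x\rangle$ on $J(x)$. For finite $X\subset\eta+\mathbb{Z}$ let $\operatorname{rk}X$ be the dimension of the span of $\{\lambda_x:x\in X\}$ in the dual of $J(\eta)$; thus $\operatorname{rk}X\le\min(\#X,D(\eta))$. Split $X=X'\cup X''$ according as $x/2$ lies in $\eta/2+\mathbb{Z}$ or in $(\eta+1)/2+\mathbb{Z}$. By \eqref{eq:a}, $\lambda_x=\lambda_{x/2}\circ a(\eta/2)$ on $J(\eta)$ for all $x\in X'$. Composition with one linear map does not raise the rank, so $\operatorname{rk}X'\le\operatorname{rk}(X'/2)$. With $a((\eta+1)/2)$ in place of $a(\eta/2)$ we get $\operatorname{rk}X''\le\operatorname{rk}(X''/2)$.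 Hence
\begin{equation}\label{eq:rank}
\operatorname{rk}X\le\min\big(D(\eta),\ \operatorname{rk}(X'/2)+\operatorname{rk}(X''/2)\big).
\end{equation}
We claim: if $X\subset\eta+\mathbb{Z}$ is finite and $2^{-n}X\subset E_0$, then $\#(E_n)_\eta\ge\operatorname{rk}X$. For $n=0$ we have $X\subset(E_0)_\eta$, so $\#(E_0)_\eta\ge\#X\ge\operatorname{rk}X$. If the claim holds for $n$ and $2^{-n-1}X\subset E_0$, it applies to $X'/2$ and $X''/2$, and \eqref{eq:rec} and \eqref{eq:rank} give it for $n+1$.

Now fix $\xi$ and let $d=D(\xi)$. The vectors $P(\xi)e_x$, $x\in\xi+\mathbb{Z}$, span the $d$-dimensional space $J(\xi)$, so there is a set $X$ of $d$ points with $\operatorname{rk}X=d$. For $x\in X$ we have $\lambda_x\ne0$, that is, $\Phi(x)=\|P(x)e_x\|^2>0$, and $\Phi(2^{-n}x)\ge\Phi(x)$. So $2^{-n}X\subset E_0$ for large $n$, and $\#S_\xi\ge\#(E_n)_\xi\ge d$.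
\end{proof}

\section{Two isometries of $L^2(S)$ and their hybrids}\label{sec:hybrid}

For the rest of the paper fix $\psi\in\mathcal{W}$, with $\Phi,D,V,J,P$ as in Lemma~\ref{lem:core}, and let $S$ be \emph{any} $D$-scaling set. Put $K=2S\setminus S$ and $\mathcal{H}=L^2(S)$, the core space of $\psi_S$. To mix $\psi$ with $\psi_S$ we need both to live on one space. The fibers $J(\xi)$ of $V$ and $\ell^2(S_\xi)$ of $\mathcal{H}$ have the same dimension $D(\xi)$, so they can be identified; this is where $D_{\psi_S}=D_\psi$ is used. The identification must also be close to the identity near $0$, for the limit in Section~\ref{sec:path}. Let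
\[
S_0=\{x\in S\cap Q:\Phi(x)>0\}.
\]
Then $S_0/2\subset S_0$, and for a.e.\ $x$ we have $2^{-n}x\in S_0$ for all large $n$, by (a), (b) and Lemma~\ref{lem:core}(iii).

\begin{lemma}\label{lem:kappa}
There is a unitary operator $\kappa:V\to\mathcal{H}$, commuting with multiplication by bounded periodic functions, such that for all $F\in\mathcal{H}$
\begin{equation}\label{eq:kappa}
(\kappa^{-1}F)(x)=\Phi(x)^{1/2}F(x)\quad\text{for a.e. }x\in S_0.
\end{equation}
\end{lemma}

\begin{proof}
For $\xi\in Q$ apply Gram--Schmidt to the vectors $P(\xi)e_x$ in the standard order to get a measurable orthonormal basis $b_1(\xi),\dots,b_{D(\xi)}(\xi)$ of $J(\xi)$. Let $s_1(\xi),\dots,s_{D(\xi)}(\xi)$ be the points of $S_\xi$ in the standard order. Define $(\kappa f)(s_i(\xi))=\langle f|_\xi,b_i(\xi)\rangle$, and $\kappa f=0$ off $S$. On each fiber this is the unitary map $b_i(\xi)\mapsto e_{s_i(\xi)}$, so $\kappa$ is isometric and commutes with periodic multipliers. It is onto: for $F\in\mathcal{H}$ the function with fibers $\sum_iF(s_i(\xi))b_i(\xi)$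 lies in $V$ by Lemma~\ref{lem:range} and is mapped to $F$. If $\xi\in S_0$, then $s_1(\xi)=\xi$, and $P(\xi)e_\xi$ is the first vector in the process and has norm $\Phi(\xi)^{1/2}>0$, so $P(\xi)e_\xi=\Phi(\xi)^{1/2}b_1(\xi)$. For $f=\kappa^{-1}F$ we get $f(\xi)=\langle f|_\xi,P(\xi)e_\xi\rangle=\Phi(\xi)^{1/2}\langle f|_\xi,b_1(\xi)\rangle=\Phi(\xi)^{1/2}F(\xi)$.
\end{proof}

Define
\[
A=\kappa U^{-1}\kappa^{-1},\qquad\omega_A=\kappa U^{-1}\widehat\psi,\qquad B=U^{-1}|_{\mathcal{H}},\qquad\omega_B=U^{-1}\mathbf{1}_K .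
\]
Here $B\mathcal{H}=L^2(S/2)\subset\mathcal{H}$ by (a). Both $T=A$ and $T=B$ are isometries of $\mathcal{H}$ with
\begin{equation}\label{eq:cov}
T(hF)=h(2\,\cdot)\,TF\quad\text{for bounded periodic }h,
\end{equation}
by \eqref{eq:rel}. By Lemma~\ref{lem:core}(iv), $\{M_{2k}\omega_A\}_k$ is an orthonormal basis of $\mathcal{H}\ominus A\mathcal{H}$. By Lemma~\ref{lem:tiling}, $\{M_{2k}\omega_B\}_k=\{U^{-1}M_k\mathbf{1}_K\}_k$ is an orthonormal basis of $L^2(K/2)=L^2(S\setminus S/2)=\mathcal{H}\ominus B\mathcal{H}$. The pairs $(A,\omega_A)$ and $(B,\omega_B)$ encode $\psi$ and $\psi_S$. The next lemma shows how to go back from such a pair to a wavelet.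

\begin{lemma}\label{lem:realize}
Let $T$ be an isometry of $\mathcal{H}$ with $\bigcap_nT^n\mathcal{H}=\{0\}$, and let $\{M_{2k}\omega\}_k$ be an orthonormal basis of $\mathcal{H}\ominus T\mathcal{H}$. Let $\sigma:\mathcal{H}\to L^2(\mathbb{R})$ be an isometry that commutes with bounded periodic multipliers, satisfies $\sigma T=U^{-1}\sigma$, and is such that $\bigcup_mU^m\sigma\mathcal{H}$ is dense in $L^2(\mathbb{R})$. Then $U\sigma\omega$ is the transform of a wavelet in $\mathcal{W}_D$.
\end{lemma}

\begin{proof}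
Recall the Wold decomposition: with $\mathcal{L}=\mathcal{H}\ominus T\mathcal{H}$, induction gives $\mathcal{H}=\mathcal{L}\oplus T\mathcal{L}\oplus\dots\oplus T^{n-1}\mathcal{L}\oplus T^n\mathcal{H}$, so a vector orthogonal to all $T^n\mathcal{L}$ lies in $\bigcap_nT^n\mathcal{H}=\{0\}$. Hence $\{T^nM_{2k}\omega:n\ge0,\ k\in\mathbb{Z}\}$ is an orthonormal basis of $\mathcal{H}$. Apply $\sigma$ and put $g=U\sigma\omega$:
\[
\sigma T^nM_{2k}\omega=U^{-n}M_{2k}U^{-1}g=U^{-n-1}M_kg .
\]
So $\{U^jM_kg:j<0\}$ is an orthonormal basis of $V'=\sigma\mathcal{H}$, and $\{U^jM_kg:j<m\}$ is one of $U^mV'$. Any two elements of the full system lie in one of these bases, and their span is dense by hypothesis. Thus $g$ is the transform of a wavelet with core space $V'$.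

By Lemma~\ref{lem:core}(ii) it remains to show that the fibers $J'(\xi)$ of $V'$ have dimension $D(\xi)$. Let $u_i\in\mathcal{H}$ be the indicator function of the set of $i$-th points $s_i(\xi)$ of the fibers of $S$, and $w_i=\sigma u_i$. For every bounded periodic $h$ we have $\langle hw_i,w_l\rangle=\langle hu_i,u_l\rangle$, so $\langle w_i|_\xi,w_l|_\xi\rangle=\langle u_i|_\xi,u_l|_\xi\rangle$ a.e. Hence the $w_i|_\xi$ are orthonormal for $i\le D(\xi)$ and vanish for $i>D(\xi)$; let $J''(\xi)$ be their span, of dimension $D(\xi)$. Since $w_i\in V'$, $J''(\xi)\subset J'(\xi)$. Conversely, the functions $hu_i$ with $h$ bounded and periodic span a dense subspace of $\mathcal{H}$, so the $hw_i$ span a dense subspace of $V'$. They lie in the closed space of all $f$ with $f|_\xi\in J''(\xi)$ a.e., so $V'$ does, and $J'(\xi)\subset J''(\xi)$.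
\end{proof}

For $(A,\omega_A)$ the choice $\sigma=\kappa^{-1}$ returns $\widehat\psi$, and for $(B,\omega_B)$ the inclusion returns $\mathbf{1}_K$. We now mix the two pairs. For a periodic measurable set $G$ with complement $G^c$ define, using \eqref{eq:cov},
\[
A_GF=B(\mathbf{1}_GF)+A(\mathbf{1}_{G^c}F)=\mathbf{1}_{G/2}BF+\mathbf{1}_{G^c/2}AF,\qquad\omega_G=\mathbf{1}_{G/2}\,\omega_B+\mathbf{1}_{G^c/2}\,\omega_A .
\]
The sets $G/2$ and $G^c/2$ are complementary and $\frac12$-periodic. Everything that concerns orthonormality survives the mixing, for every $G$.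

\begin{lemma}\label{lem:hybrid}
The operator $A_G$ is an isometry of $\mathcal{H}$ satisfying \eqref{eq:cov}, and $\{M_{2k}\omega_G\}_k$ is an orthonormal basis of $\mathcal{H}\ominus A_G\mathcal{H}$.
\end{lemma}

\begin{proof}
The terms $B(\mathbf{1}_GF)$ and $A(\mathbf{1}_{G^c}F)$ have disjoint supports, so $\|A_GF\|^2=\|\mathbf{1}_GF\|^2+\|\mathbf{1}_{G^c}F\|^2=\|F\|^2$. Property \eqref{eq:cov} passes from $A$ and $B$ to $A_G$ by the second formula for $A_G$. For $F_1,F_2\in\mathcal{H}$ we have $A_G(\mathbf{1}_GF_1+\mathbf{1}_{G^c}F_2)=\mathbf{1}_{G/2}BF_1+\mathbf{1}_{G^c/2}AF_2$, so $A_G\mathcal{H}=\mathbf{1}_{G/2}B\mathcal{H}\oplus\mathbf{1}_{G^c/2}A\mathcal{H}$. Thus $F\perp A_G\mathcal{H}$ if and only if $\mathbf{1}_{G/2}F\perp B\mathcal{H}$ and $\mathbf{1}_{G^c/2}F\perp A\mathcal{H}$. By Lemma~\ref{lem:translates} with $q=2$, this means that $\mathbf{1}_{G/2}F=h_B\omega_B$ and $\mathbf{1}_{G^c/2}F=h_A\omega_A$ with $\frac12$-periodic $h_A,h_B$, square integrable over a period. This is equivalent to $F=h\omega_G$ with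 such an $h$: given $h_A,h_B$ take $h=\mathbf{1}_{G/2}h_B+\mathbf{1}_{G^c/2}h_A$, and given $h$ take $h_B=\mathbf{1}_{G/2}h$, $h_A=\mathbf{1}_{G^c/2}h$. On each class $\eta+\frac12\mathbb{Z}$ the function $\omega_G$ coincides with $\omega_B$ or with $\omega_A$, so $\sum_m|\omega_G(\eta+m/2)|^2=2$ a.e. By Lemma~\ref{lem:translates}, the space of all $h\omega_G$ has the orthonormal basis $\{M_{2k}\omega_G\}_k$.
\end{proof}

\begin{lemma}\label{lem:cont}
Fix a periodic set $G'$ and let $G$ vary so that $\mu(G\triangle G')\to0$. Then $\omega_G\to\omega_{G'}$, and $A_G^nF\to A_{G'}^nF$ for each $n\ge1$ and $F\in\mathcal{H}$.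
\end{lemma}

\begin{proof}
For $F\in L^2(\mathbb{R})$ and periodic $X$, $\|\mathbf{1}_XF\|^2=\int_X\|F|_\xi\|^2\,d\mu\to0$ as $\mu(X)\to0$, by absolute continuity of the integral. Now $(A_G-A_{G'})F=(B-A)\big((\mathbf{1}_G-\mathbf{1}_{G'})F\big)$ has norm at most $2\|\mathbf{1}_{G\triangle G'}F\|$, and $\omega_G-\omega_{G'}=(\mathbf{1}_{G/2}-\mathbf{1}_{G'/2})(\omega_B-\omega_A)$ with $\mu((G\triangle G')/2)=\mu(G\triangle G')$. For powers, the identity $A_G^n-A_{G'}^n=\sum_{i=0}^{n-1}A_G^{i}(A_G-A_{G'})A_{G'}^{n-1-i}$ gives $\|(A_G^n-A_{G'}^n)F\|\le\sum_{i<n}\|(A_G-A_{G'})A_{G'}^{i}F\|\to0$.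
\end{proof}

\section{Admissible hybrids are wavelets}\label{sec:clock}

What is missing for $(A_G,\omega_G)$ is the map $\sigma$ of Lemma~\ref{lem:realize}. The operators $U^nA_G^n$ are isometric and commute with periodic multipliers, and if they converge, the limit $\sigma$ satisfies $\sigma A_G=U^{-1}\sigma$. For general $G$ they need not converge: in the cyclic example of Section~\ref{sec:model}, if $F$ is supported within $\gamma$ of $\frac27$, then $U^nA_{\beta_G}^nF$ has the norm of $F$ and is supported in $\{|\xi|\ge2^n/8\}$. A clock makes the sequence $U^nA_G^n$ eventually constant.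

\begin{definition}\label{def:adm}
A periodic measurable set $G$ is \emph{$(N,p)$-admissible}, where $N,p\ge1$, if there is a clock $C$ of period $p$ with
\[
G\supset(2^{-N}S+\mathbb{Z})\cup C\cup2^{-1}C\cup\dots\cup2^{-(N-1)}C .
\]
\end{definition}

A periodic measurable superset of an $(N,p)$-admissible set is $(N,p)$-admissible.

\begin{proposition}\label{prop:adm}
Let $G$ be $(N,p)$-admissible, $E=2^{-N}S$ and $n_0=N+p-1$.
\begin{enumerate}
\item[(i)] $A_G^mF=U^{-m}F\in L^2(2^{-m}E)\subset L^2(E)$ for $F\in L^2(E)$ and $m\ge0$.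
\item[(ii)] $A_G^n\mathcal{H}\subset L^2(E)$ for all $n\ge n_0$.
\item[(iii)] The operator $\sigma_G=U^nA_G^n:\mathcal{H}\to L^2(\mathbb{R})$ is the same for all $n\ge n_0$. It is isometric, commutes with bounded periodic multipliers, satisfies $\sigma_GA_G=U^{-1}\sigma_G$, and is the identity on $L^2(E)$.
\item[(iv)] $U\sigma_G\omega_G$ is the transform of a wavelet $\psi_G\in\mathcal{W}_D$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By (a), $E/2\subset E\subset S$. Since $E\subset G$, we have $\mathbf{1}_GF=F$ and $A_GF=BF=U^{-1}F\in L^2(E/2)$ for $F\in L^2(E)$. Iterate.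

(ii) We first show that what starts over $C$ arrives in $E$ after $N$ steps:
\begin{equation}\label{eq:arrive}
A_G^N(\mathbf{1}_CF)\in L^2(E)\quad\text{for all }F\in\mathcal{H}.
\end{equation}
Let $X_m=A_G^m(\mathbf{1}_CF)$. By \eqref{eq:cov}, $X_m=\mathbf{1}_{2^{-m}C}A_G^mF$. For $0\le m<N$ we have $2^{-m}C\subset G$, so $\mathbf{1}_GX_m=X_m$ and $X_{m+1}=BX_m=U^{-1}X_m$. Hence $X_N=U^{-N}(\mathbf{1}_CF)\in L^2(2^{-N}S)$.

Now let $n\ge n_0$, $F\in\mathcal{H}$ and $N\le m\le n_0$. By \eqref{eq:cov}, \eqref{eq:arrive} and (i),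
\[
\mathbf{1}_{2^{-m}C}A_G^nF=A_G^{m-N}A_G^N\big(\mathbf{1}_CA_G^{n-m}F\big)\in L^2(E).
\]
So $A_G^nF$ vanishes a.e.\ on $2^{-m}C\setminus E$ for $m=N,\dots,N+p-1$. These sets $2^{-m}C$ cover $2^{-N}\mathbb{R}=\mathbb{R}$ because $C$ is a clock of period $p$. Hence $A_G^nF$ vanishes a.e.\ off $E$.

(iii) For $n\ge n_0$, (ii) and (i) give $A_G^{n+1}F=U^{-1}A_G^nF$, so $U^{n+1}A_G^{n+1}=U^nA_G^n$ and $\sigma_GA_G=U^nA_G^{n+1}=U^{-1}\sigma_G$. The operator $\sigma_G$ is a product of isometries. By \eqref{eq:cov} and \eqref{eq:rel}, $U^nA_G^n(hF)=U^n\big(h(2^n\cdot)A_G^nF\big)=h\,U^nA_G^nF$. The last claim is (i).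

(iv) We check the hypotheses of Lemma~\ref{lem:realize}, using Lemma~\ref{lem:hybrid} for $\omega_G$. By (ii) and (i), $A_G^{n_0+m}\mathcal{H}\subset L^2(2^{-m}E)$, and $|2^{-m}E|\to0$, so $\bigcap_nA_G^n\mathcal{H}=\{0\}$. By (iii), $U^m\sigma_G\mathcal{H}\supset L^2(2^mE)$, and the sets $2^mE$ increase to $\mathbb{R}$ by (a) and (b).
\end{proof}

The two parts of Definition~\ref{def:adm} play different roles: the clock brings every function into $L^2(E)$, and the inclusion $E\subset G$ keeps it there. Since $\sigma_G$ is the eventual value of $U^nA_G^n$, neither $\sigma_G$ nor $\psi_G$ depends on the choice of $N$, $p$ and $C$.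

\begin{lemma}\label{lem:nested}
There are periodic sets $\mathbb{R}=G_0\supset G_1\supset G_2\supset\cdots$ and integers $p_k$ such that $G_k$ is $(k,p_k)$-admissible and $\mu(G_k)\le2^{2-k}$ for $k\ge1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:clock} take a clock $C_k$, of some period $p_k$, with $\mu(C_k)\le2^{-k}/k$, and let $G_k'=(2^{-k}S+\mathbb{Z})\cup\bigcup_{m<k}2^{-m}C_k$. Then $\mu(G_k')\le|2^{-k}S|+k\mu(C_k)\le2^{1-k}$. Put $G_k=\bigcup_{l\ge k}G_l'$.
\end{proof}

\section{The path}\label{sec:path}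

For $k\ge0$ and $t=(1+u)2^{-k-1}$ with $u\in[0,1]$ let
\[
\Gamma_t=G_{k+1}\cup\big(G_k\cap([0,u)+\mathbb{Z})\big).
\]
On $[2^{-k-1},2^{-k}]$ the set $\Gamma_t$ grows from $G_{k+1}$ to $G_k$, so the definitions agree at common endpoints and $\Gamma_t$ is defined for $t\in(0,1]$. Each $\Gamma_t$ contains some $G_{k+1}$ and is admissible. Write $A_t,\omega_t,\sigma_t,\psi_t$ for the objects attached to $\Gamma_t$. By Proposition~\ref{prop:adm}, $\psi_t\in\mathcal{W}_D$ and $\widehat{\psi_t}=U\sigma_t\omega_t$. For $t=1$ we have $\Gamma_1=\mathbb{R}$, $A_1=B$, $\omega_1=\omega_B$, and $\sigma_1=U^nB^n$ is the inclusion, so $\widehat{\psi_1}=\mathbf{1}_K$ and $\psi_1=\psi_S$.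

\begin{lemma}\label{lem:open}
The map $t\mapsto\psi_t$ is continuous on $(0,1]$.
\end{lemma}

\begin{proof}
It suffices to prove continuity on each interval $[2^{-k-1},2^{-k}]$, since every point of $(0,1]$ has a neighborhood covered by two of them. There all $\Gamma_t$ are $(k+1,p_{k+1})$-admissible, so $\sigma_t=U^nA_t^n$ with one fixed $n$. If $s,t$ have parameters $u',u$, then $\mu(\Gamma_s\triangle\Gamma_t)\le|u'-u|$. By Lemma~\ref{lem:cont}, as $s\to t$,
\[
\|\sigma_s\omega_s-\sigma_t\omega_t\|\le\|\omega_s-\omega_t\|+\|(A_s^n-A_t^n)\omega_t\|\to0.\qedhere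
\]
\end{proof}

As $t\to0$ we have $\mu(\Gamma_t)\to0$, since $\Gamma_t\subset G_k$ for $t\le2^{-k}$. Lemma~\ref{lem:cont} with $G'=\emptyset$ gives
\begin{equation}\label{eq:strong}
\omega_t\to\omega_A,\qquad A_t^nF\to A^nF\quad\text{for each fixed }n\text{ and }F\in\mathcal{H}.
\end{equation}
But the exponent in $\sigma_t=U^nA_t^n$ now depends on $t$ without bound, and the proof of Lemma~\ref{lem:open} breaks down. As in the model case, we use \eqref{eq:strong} for a fixed number of steps and control all later steps by the fact that $A$ and $B$ nearly agree close to $0$. The following bound is uniform in $t$.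

\begin{lemma}\label{lem:theta}
For each $t\in(0,1]$ there is a function $\theta_t$ on $S_0$ with $\Phi^{1/2}\le\theta_t\le1$ such that $(\sigma_tF)(y)=\theta_t(y)F(y)$ for all $F\in\mathcal{H}$ and a.e.\ $y\in S_0$.
\end{lemma}

\begin{proof}
Let $y\in S_0$, so that $y/2\in S_0$. Evaluate $\kappa^{-1}AF=U^{-1}\kappa^{-1}F$ at $y/2$ and use \eqref{eq:kappa} on both sides:
\[
\Phi(y/2)^{1/2}(AF)(y/2)=\sqrt2\,(\kappa^{-1}F)(y)=\sqrt2\,\Phi(y)^{1/2}F(y).
\]
So $(AF)(y/2)=\sqrt2\,c(y)F(y)$ with $c(y)=(\Phi(y)/\Phi(y/2))^{1/2}\in(0,1]$, while $(BF)(y/2)=\sqrt2F(y)$. Therefore $(A_tF)(y/2)=\sqrt2\,c_t(y)F(y)$, where $c_t=1$ on $\Gamma_t$ and $c_t=c$ off $\Gamma_t$; in particular $c\le c_t\le1$. Iterating along $y,y/2,\dots,2^{-n}y$, which all lie in $S_0$, we get $(U^nA_t^nF)(y)=\prod_{i=0}^{n-1}c_t(2^{-i}y)\cdot F(y)$. Take $n$ with $\sigma_t=U^nA_t^n$ and let $\theta_t(y)$ be this product. It is at most $1$ and at least the telescoping product $\prod_{i<n}c(2^{-i}y)=(\Phi(y)/\Phi(2^{-n}y))^{1/2}\ge\Phi(y)^{1/2}$.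
\end{proof}

Compare this with \eqref{eq:kappa}: on $S_0$, both $\sigma_t$ and $\kappa^{-1}$ are multiplications by functions between $\Phi^{1/2}$ and $1$, so they are close where $\Phi$ is close to $1$.

\begin{lemma}\label{lem:limit}
As $t\to0$, $\sigma_tF\to\kappa^{-1}F$ for each $F\in\mathcal{H}$, and $\psi_t\to\psi$.
\end{lemma}

\begin{proof}
Let $f=\kappa^{-1}F$; then $\|f\|=\|F\|=\|\sigma_tF\|$. Fix $\varepsilon\in(0,1)$ and let
\[
Y_n=\{\xi:2^{-n}\xi\in S_0,\ \Phi(2^{-n}\xi)^{1/2}\ge1-\varepsilon\}.
\]
These sets increase to $\mathbb{R}$, by the properties of $S_0$ and Lemma~\ref{lem:core}(iii). Fix $n$ with $\|\mathbf{1}_{Y_n^c}f\|\le\varepsilon$. The intertwining relations give $\sigma_tF=U^n\sigma_tA_t^nF$ and $f=U^n\kappa^{-1}A^nF$. By Lemma~\ref{lem:theta} and \eqref{eq:kappa}, for a.e.\ $\xi\in Y_n$ and $y=2^{-n}\xi$,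
\[
(\sigma_tF-f)(\xi)=2^{-n/2}\Big[\theta_t(y)\big(A_t^nF-A^nF\big)(y)+\big(\theta_t(y)-\Phi(y)^{1/2}\big)(A^nF)(y)\Big].
\]
Here $\theta_t(y)\le1$ and $0\le\theta_t(y)-\Phi(y)^{1/2}\le\varepsilon$. The change of variables $\xi=2^ny$ gives $\|\mathbf{1}_{Y_n}(\sigma_tF-f)\|\le\|A_t^nF-A^nF\|+\varepsilon\|F\|$. Off $Y_n$ we have no pointwise information on $\sigma_tF$, so we test against $f$, which is small there. Splitting the inner product over $Y_n$ and $Y_n^c$, and using $\|\sigma_tF-f\|\le2\|F\|$,
\[
|\langle\sigma_tF-f,f\rangle|\le\big(\|A_t^nF-A^nF\|+\varepsilon\|F\|\big)\|F\|+2\varepsilon\|F\|.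
\]
By \eqref{eq:strong}, the upper limit as $t\to0$ is at most $\varepsilon\|F\|^2+2\varepsilon\|F\|$, and $\varepsilon$ is arbitrary. So $\langle\sigma_tF,f\rangle\to\|F\|^2$, and because no norm is lost,
\[
\|\sigma_tF-f\|^2=2\|F\|^2-2\operatorname{Re}\langle\sigma_tF,f\rangle\to0 .
\]
Finally, $\|\sigma_t\omega_t-\kappa^{-1}\omega_A\|\le\|\omega_t-\omega_A\|+\|\sigma_t\omega_A-\kappa^{-1}\omega_A\|\to0$, so $\widehat{\psi_t}=U\sigma_t\omega_t\to U\kappa^{-1}\omega_A=\widehat\psi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]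
Let $\psi\in\mathcal{W}_D$. Then $D=D_\psi$ is consistent by Lemma~\ref{lem:core}(ii). A $D$-scaling set exists by Proposition~\ref{prop:exist}, so $\mathcal{W}_D$ contains a wavelet with transform $\mathbf{1}_K$ by Lemma~\ref{lem:dict}(i). Any given wavelet of this form in $\mathcal{W}_D$ is $\psi_S$ for some $D$-scaling set $S$, by Lemma~\ref{lem:dict}(ii), and $S$ was arbitrary in Sections \ref{sec:hybrid}--\ref{sec:path}. With $\psi_0=\psi$, the map $t\mapsto\psi_t$ on $[0,1]$ takes values in $\mathcal{W}_D$, is continuous by Lemmas \ref{lem:open} and \ref{lem:limit}, and ends at $\psi_1=\psi_S$. Any two elements of $\mathcal{W}_D$ are joined through a common $\psi_S$.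
\end{proof}

\begin{thebibliography}{9}

\bibitem{HW}
Hern\'andez and Weiss, \emph{A First Course on Wavelets}.

\bibitem{Problem}
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=cma\%2F1383587518\allowbreak\&isResultClick=True}

\end{thebibliography}
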